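# Out-degrees of spanning arborescences in $k$-arc-strong digraphs

## The guess "one $k$-th of the out-degree, plus one"

Digraphs here are finite and loopless, and they have no parallel arcs unless we say otherwise. Let $k\ge 1$ be an integer.

**Definition ($k$-arc-strong).** A digraph $D=(V,E)$ is *$k$-arc-strong* if for every nonempty proper subset $S\subsetneq V$ at least $k$ arcs leave $S$. Applying this to $V\setminus S$, we see that at least $k$ arcs also enter every such $S$.

**Definition (spanning arborescence).** A *spanning arborescence* $T$ of $D$ with root $s$ is a spanning subgraph in which every vertex is reachable from $s$ and every vertex other than $s$ has in-degree exactly one. Below, "arborescence" always means spanning arborescence, with arbitrary root unless the root is specified. We write $\delta^+(v)$ for the out-degree of $v$ in $D$ and $\delta_T^+(v)$ for its out-degree in $T$.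

How small can we make all the out-degrees of $T$ at once, compared with those of $D$? Here is a heuristic. Edmonds' branching theorem says that if at least $k$ arcs enter every nonempty $S\subseteq V\setminus\{r\}$, then $D$ has $k$ arc-disjoint spanning arborescences $T_1,\dots,T_k$ rooted at $r$. Since they are arc-disjoint, $\sum_i\delta_{T_i}^+(v)\le\delta^+(v)$. So on average over the $k$ trees, a vertex $v$ spends at most $\delta^+(v)/k$ arcs. One tree should come close to the average everywhere, up to a rounding error, and the natural guess for a rounding error is one.

**Conjecture (Bang-Jensen, Thomassé and Yeo).** Every $k$-arc-strong digraph has a spanning arborescence $T$ with $\delta_T^+(v)\le\frac{\delta^+(v)}{k}+1$ for all vertices $v$.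

Call $\delta_T^+(v)-\delta^+(v)/k$ the *excess* of $T$ at $v$. The conjecture asks for a $T$ whose excess is at most $1$ everywhere. We test it by hand.

For $k=1$, a strong digraph has a spanning arborescence $T$ (search from any root), and $\delta_T^+\le\delta^+$ trivially. The excess is at most $0$.

Take next the complete digraph on $k+1$ vertices, with all ordered pairs as arcs. A set of $a$ vertices, $1\le a\le k$, is left by $a(k+1-a)$ arcs, and
$$a(k+1-a)-k=(a-1)(k-a)\ge 0, \tag{1}$$
so this digraph is $k$-arc-strong. All out-degrees are $k$, and a Hamilton path has all out-degrees at most $1=\delta^+/k$. Again the excess is at most $0$.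

Now let the out-degrees be very unequal. Take centers $a_1,\dots,a_k$ and leaves $b_1,\dots,b_n$ with $n\ge k$, and all arcs between centers and leaves in both directions. A set with $\alpha$ centers and $\beta$ leaves is left by $\alpha(n-\beta)+\beta(k-\alpha)$ arcs. For $\alpha=0$ this is $\beta k\ge k$. For $\alpha=k$ it is $k(n-\beta)\ge k$, because the set is proper. For $1\le\alpha\le k-1$ it is linear in $\beta$ with end values $\alpha n\ge k$ (at $\beta=0$) and $n(k-\alpha)\ge k$ (at $\beta=n$). So the digraph is $k$-arc-strong, with $\delta^+(a_i)=n$ and $\delta^+(b_i)=k$. Root $T$ at $b_1$, use the arcs $b_i\to a_i$ for $1\le i\le k$, and deal the leaves $b_2,b_3,\dots,b_n$ in turn to $a_1,a_2,\dots,a_k,a_1,a_2,\dots$. For $2\le i\le k$ the leaf $b_i$ hangs from $a_{i-1}$, so everything is reachable from $b_1$. Each leaf has out-degree at most $1$ in $T$, and each center at most $\lceil (n-1)/k\rceil\le \frac nk+1-\frac2k$. The excess stays below $1$.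

So the guess survives. The averaging argument, however, does not prove it. Averaging gives for each single vertex $v$ a tree $T_i$ with excess at most $0$ at $v$, but the good index $i$ depends on $v$, and nothing prevents each of the $k$ trees from being bad at some vertex. We shall see that this really happens.

## A leaf shared by $k$ vertices forces excess $1-\frac1k$

To see what a counterexample would need, we first build a digraph in which some positive excess is unavoidable.

**Definition (cluster).** A *cluster* is a complete digraph on $k+1$ vertices. For $k=2$ it is a triangle with all six arcs.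

Clusters are useful because of (1): a set $S$ that *splits* a cluster $K$, meaning $\emptyset\ne S\cap K\ne K$, is already left by $k$ arcs inside $K$. When we check $k$-arc-strength we may therefore treat each cluster as a single point, while the $k+1$ actual vertices let us attach many arcs without creating parallel ones.

**A warm-up digraph.** Take a cluster $C=\{c_0,\dots,c_k\}$ and two disjoint copies of the following piece: vertices $u_1,\dots,u_k,\ell$ and clusters $P_j=\{p_{j,0},\dots,p_{j,k}\}$ for $1\le j\le k$. Besides the arcs inside clusters, put in each copy, for all $1\le i,j\le k$, the arcs $c_i\to u_j$, $u_j\to p_{j,i}$, $u_j\to\ell$, $p_{j,i}\to c_i$ and $\ell\to c_i$. Then $\delta^+(u_j)=k+1$.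

This digraph is $k$-arc-strong. Let $S$ be a nonempty proper subset that splits no cluster. Suppose $C\cap S=\emptyset$. If $S$ contains some $P_j$ or some $\ell$, then $k$ arcs leave $S$ towards $C$; otherwise $S$ contains some $u_j$, and the $k$ arcs from $u_j$ to $P_j$ leave $S$. Suppose instead $C\subseteq S$, and put $A=V\setminus S$. If $A$ contains some $u_j$, then $k$ arcs enter $A$ from $C$. If it contains no $u_j$, it contains some $P_j$ or some $\ell$, and $k$ arcs enter that part of $A$ from $u_j$ or from $u_1,\dots,u_k$ respectively.

Let $T$ be a spanning arborescence, with root $s$. One of the two copies does not contain $s$. In that copy, each $P_j$ must be entered, and only $u_j$ has arcs into it from outside, so $T$ contains an arc from $u_j$ to $P_j$ for *every* $j$. Also $\ell$ must be entered, so $T$ contains $u_j\to\ell$ for *some* $j$. That $u_j$ has $\delta^+_T(u_j)\ge2$, and the excess there is at least $2-\frac{k+1}k=1-\frac1k$.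

So a constant of about $1$ is needed for large $k$. Can we push further by giving the $u_j$ more duties? A further private cluster like $P_j$ adds $1$ to $\delta_T^+(u_j)$ but $k$ to $\delta^+(u_j)$, so nothing is gained. With $m$ shared leaves instead of one, we have $\delta^+(u_j)=k+m$; but the leaves can be dealt out so that no $u_j$ gets more than $\lceil m/k\rceil$ of them. These duties therefore never force more than $1+\lceil m/k\rceil$ at every choice, which exceeds $\frac{k+m}k$ by at most $1-\frac1k$.

What we would like is a third duty that costs $u_j$ only *one* arc of $D$ and is in force for *all* $j$ at once, because we cannot predict which $j$ will pay for $\ell$. Then that $u_j$ would have $\delta_T^+(u_j)\ge3$ with $\delta^+(u_j)=k+2$. For $k\ge2$ this cannot be done directly: if $e$ is any arc of a $k$-arc-strong digraph $D$, then $D-e$ is $(k-1)$-arc-strong, hence strong, hence has a spanning arborescence. No single arc is forced to lie in every $T$.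

The way out is to force arcs *conditionally*. We build many cells, all helped by one common vertex $g$. If $g$ helps a cell, its arcs $u_j\to u_{j+1}$ are not needed. But $g$ can afford to help only about a $\frac{k-1}k$ fraction of the cells. In a cell that $g$ does not help, a whole chain of single arcs becomes compulsory simultaneously.

## Failure for every $k\ge3$, and the constants that do work

Here is what will be proved.

**Theorem A.** For every $k\ge2$ there is a $k$-arc-strong digraph $D$ without parallel arcs such that every spanning arborescence $T$ of $D$ has a vertex $v$ with
$$\delta_T^+(v)\ \ge\ \frac{\delta^+(v)}k+2-\frac2k .$$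

For $k\ge3$ we have $2-\frac2k>1$, so the conjecture is false for every $k\ge3$.

**Corollary (classification).** The conjecture holds for a given $k$ if and only if $k\le2$.

The case $k=1$ was settled above. The case $k=2$ is a theorem in J. Bang-Jensen, S. Thomassé, A. Yeo, *Small degree out-branchings*, J. Graph Theory 42 (2003), which we quote: every $2$-arc-strong digraph has an out-branching $B$ with $d_B^+(x)\le d^+(x)/2+1$ for all $x$. For $k\ge 3$, apply Theorem A.

In the next statement parallel arcs are allowed.

**Theorem B.** Let $D$ be $k$-arc-strong and let $r$ be any vertex. Then there is a spanning arborescence $T$ rooted at $r$ with $\delta_T^+(v)<\frac{\delta^+(v)}k+3$ for all $v$; equivalently, $\delta_T^+(v)\le\frac{\delta^+(v)}k+3-\frac1k$.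

The equivalence holds because $k\delta_T^+(v)$ and $\delta^+(v)+3k$ are integers, so the first is smaller than the second exactly when it is at most the second minus one.

Let $c_k$ be the infimum of all $c$ such that every $k$-arc-strong digraph has a spanning arborescence $T$ with $\delta_T^+\le\delta^+/k+c$ everywhere. Theorems A and B give
$$2-\frac2k\ \le\ c_k\ \le\ 3-\frac1k .$$
For $k=1$ the lower bound reads $c_1\ge0$ and comes from the directed $2$-cycle: there the root has out-degree $1$ both in $D$ and in $T$. The lower bound is attained for $k=1$, since $\delta_T^+\le\delta^+$ gives $c_1=0$, and for $k=2$, since the quoted theorem gives $c_2\le1$. These notes do not determine $c_k$ for $k\ge3$.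

## Cells competing for one helper: the construction for Theorem A

Fix $k\ge2$ and put $M=3k$.

**Construction of $D$.** There are a cluster $C=\{c_0,\dots,c_k\}$, a vertex $g$, and $M$ disjoint *cells*. A cell $X$ consists of vertices $u_1,\dots,u_k,\ell$, a cluster $Z=\{z_0,\dots,z_k\}$, and clusters $P_j=\{p_{j,0},\dots,p_{j,k}\}$ for $1\le j\le k$. Besides the arcs inside clusters, there are the arcs $c_i\to g$ for $1\le i\le k$, and in each cell the arcs

- $c_i\to u_1$ for $1\le i\le k$;
- $g\to z_i$ for $1\le i\le k-1$;
- $u_j\to p_{j,i}$ for $1\le i,j\le k$;
- $u_j\to u_{j+1}$ for $1\le j<k$, and $u_k\to z_k$;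
- $u_j\to\ell$ for $1\le j\le k$;
- $z_i\to u_j$ for $1\le i\le k-1$ and $2\le j\le k$;
- $p_{j,i}\to c_i$, $\ \ell\to c_i$ and $z_i\to c_i$ for $1\le i,j\le k$.

No ordered pair occurs twice, so there are no parallel arcs. Counting, $\delta^+(u_j)=k+1+1=k+2$ (the arcs to $P_j$, the chain arc, the arc to $\ell$), and $\delta^+(g)=M(k-1)$.

Read the cell as follows. The $P_j$ and $\ell$ are the private and shared duties of the warm-up. The chain $u_1\to u_2\to\dots\to u_k\to z_k$ supplies the third duty. The cluster $Z$ is entered by exactly $k$ arcs from outside: $k-1$ from $g$ and one from $u_k$. Each $u_j$ with $j\ge2$ is entered by exactly $k$ arcs: $k-1$ from $Z$ and one from $u_{j-1}$. So $k$-arc-strength is met exactly, and if $g$ does not enter $Z$, only the single chain arcs are left.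

For $k=3$ a cell has $(k+1)(k+2)=20$ vertices, there are $9$ cells, and $D$ has $9\cdot20+4+1=185$ vertices. Here $\delta^+(u_j)=5$ and $\delta^+(g)=18$, so the conjecture would allow $\delta_T^+(u_j)\le2$ and $\delta_T^+(g)\le7$: the vertex $g$ could help at most $7$ of the $9$ cells.

**Step 1: $D$ is $k$-arc-strong.** This step checks the hypothesis of the conjecture. Let $\emptyset\ne S\subsetneq V$. If $S$ splits a cluster, then (1) gives $k$ arcs leaving $S$. So assume that $S$ splits no cluster.

*Case 1: $C\cap S=\emptyset$.* If $S$ contains some $P_j$, some $Z$ or some $\ell$, then the $k$ arcs from there to $C$ leave $S$. Otherwise $S$ consists of vertices $u_j$ of various cells and possibly $g$. If it contains some $u_j$, the $k$ arcs from $u_j$ to $P_j$ leave $S$. If not, $S=\{g\}$, and $3k(k-1)\ge k$ arcs leave $S$ since $k\ge2$.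

*Case 2: $C\subseteq S$.* Let $A=V\setminus S$. It is nonempty and disjoint from $C$, and we need $k$ arcs entering $A$. If $g\in A$, or if $u_1\in A$ for some cell, then $k$ arcs enter $A$ from $C$. So assume that $g\notin A$ and that no $u_1$ is in $A$. Then $A$ lies in the union of the cells; take a cell $X$ with $A\cap X\ne\emptyset$.

If $P_j\subseteq A$ and $u_j\notin A$ for some $j$, the $k$ arcs from $u_j$ to $P_j$ enter $A$. If $\ell\in A$ and no $u_j$ of $X$ is in $A$, the $k$ arcs $u_1\to\ell,\dots,u_k\to\ell$ enter $A$. If neither of these applies, then $A$ contains $Z$ or some $u_j$ with $j\ge2$: otherwise $A\cap X$ would consist only of some clusters $P_j$ with $u_j\notin A$ and possibly $\ell$ with no $u_j$ in $A$, and one of the two previous situations would apply. Two possibilities remain.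

If $Z\subseteq A$, then the $k-1$ arcs from $g$ to $Z$ enter $A$, because $g\notin A$. The path $u_1\to u_2\to\dots\to u_k\to z_k$ starts outside $A$ and ends in $A$, so at least one of its arcs enters $A$, and it is not one of the arcs from $g$. In total at least $k$ arcs enter $A$.

If $Z\cap A=\emptyset$, let $j\ge2$ be minimal with $u_j\in A$. Then $u_{j-1}\notin A$ (by minimality, or because $u_1\notin A$). The $k-1$ arcs from $Z$ to $u_j$ and the arc $u_{j-1}\to u_j$ enter $A$: again $k$ arcs.

**Step 2: if $g$ helps too many cells, it overpays.** From here on, $T$ is a spanning arborescence of $D$ with root $s$. Suppose $\delta_T^+(g)\ge M-1$. Since $M=3k$,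
$$\delta_T^+(g)-\frac{\delta^+(g)}k\ \ge\ M-1-\frac{M(k-1)}k=\frac Mk-1=2\ \ge\ 2-\frac2k ,$$
and $v=g$ is as required in Theorem A. This computation is the reason for taking $M$ a large multiple of $k$.

**Step 3: otherwise there is a cell with neither help nor root.** Suppose $\delta_T^+(g)\le M-2$. All arcs out of $g$ go to cells, so at least two of the $M$ cells receive no arc of $T$ from $g$. At most one of these two contains $s$. Fix a cell $X$ that does not contain $s$ and receives no arc of $T$ from $g$. All vertex names now refer to $X$.

**Step 4: in this cell the whole chain is in $T$.** This step provides the third duty, for all $j$ at once. Consider the path in $T$ from $s$ to some vertex of $Z$, and let $t$ be its first vertex in $Z$. Since $s\notin X$, $t$ has a predecessor on the path, and this predecessor is outside $Z$. The only vertices outside $Z$ with arcs into $Z$ are $g$ and $u_k$. The vertex $g$ is excluded by the choice of $X$, so the predecessor is $u_k$, and then $t=z_k$, because $u_k\to z_k$ is the only arc from $u_k$ into $Z$.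

Now go back along the path. Suppose $u_j$, with $2\le j\le k$, is on the path before $t$. It is not $s$, so it has a predecessor on the path. The in-neighbors of $u_j$ are $u_{j-1}$ and vertices of $Z$. Vertices of the path before $t$ are not in $Z$, so the predecessor is $u_{j-1}$. Starting from $u_k$ and repeating, we find that $T$ contains
$$u_1\to u_2\to\dots\to u_k\to z_k .$$
In particular every $u_j$, $1\le j\le k$, uses its chain arc.

**Step 5: the private and shared duties.** This step adds the other two arcs. For every $j$, all arcs entering $P_j$ from outside come from $u_j$, and $s\notin P_j$; so $T$ contains an arc from $u_j$ to $P_j$. The in-neighbors of $\ell$ are $u_1,\dots,u_k$, and $\ell\ne s$; so $T$ contains $u_j\to\ell$ for some $j$. For this $j$ we have a chain arc, an arc to $P_j$ and the arc to $\ell$, whence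
$$\delta_T^+(u_j)\ \ge\ 3=\frac{k+2}k+2-\frac2k=\frac{\delta^+(u_j)}k+2-\frac2k .$$
So $v=u_j$ is as required, and Theorem A is proved. $\blacksquare$

For $k=3$: every spanning arborescence of $D$ has some $\delta_T^+(u_j)\ge3$ or $\delta_T^+(g)\ge8$. By Edmonds' theorem $D$ has three arc-disjoint spanning arborescences from any root, and each of them has a vertex of excess greater than $1$. This is the danger noted after the averaging argument.

## Iterative relaxation: the procedure for Theorem B

Now we show that a constant does suffice. The averaging heuristic has a linear form: giving each arc the weight $\frac1k$ satisfies every requirement "weight at least $1$ enters $S$", and has weight exactly $\delta^+(v)/k$ leaving $v$. We want to round this fractional solution. The plan is to look at an extreme point of the polytope of all such weightings. Arcs of weight $0$ are thrown away and arcs of weight $1$ are kept. If all weights are fractional, we find a vertex whose out-degree constraint can safely be dropped, since even taking *all* its undecided arcs overshoots by less than $3$. The point to prove is that such a vertex always exists.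

We recall two textbook facts about a polytope $P\subseteq\mathbb R^n$ given by finitely many linear inequalities. If $P$ is nonempty and bounded, it has an extreme point. At an extreme point, $n$ linearly independent constraints are tight (satisfied with equality). For example, the extreme points of $[0,1]^2$ are its four corners, and two bounds are tight at each.

Let $D=(V,E)$ be $k$-arc-strong, parallel arcs allowed, let $r\in V$, and put $\beta(v)=\delta^+(v)/k$. For an arc set $F$ let
$$\mathcal S_F=\{\emptyset\ne S\subseteq V\setminus\{r\}:\ \text{no arc of }F\text{ enters }S\}.$$
These are the sets that still need an entering arc. For $V=\{r,a,b\}$ and $F=\{r\to a\}$, the sets $\{a\}$ and $\{a,b\}$ are entered by $F$, and $\mathcal S_F=\{\{b\}\}$.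

**Step 1: the invariants.** This step fixes what the procedure maintains. We keep disjoint arc sets $F$ (chosen) and $E'$ (undecided), a set $W\subseteq V$ (vertices whose degree constraint is still present), and numbers $b_w$ for $w\in W$ (remaining budget). We write $\delta^{in}(S)$ and $\delta^{out}(w)$ for sets of arcs of $E'$ entering $S$ and leaving $w$, write $\delta^{out}_D(w)$ for all arcs of $D$ leaving $w$, and put $x(Y)=\sum_{e\in Y}x_e$. We require:

1. the polytope
$$P=\{x\in[0,1]^{E'}:\ x(\delta^{in}(S))\ge1\ \ \forall S\in\mathcal S_F,\quad x(\delta^{out}(w))\le b_w\ \ \forall w\in W\}$$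
is nonempty;
2. every arc of $E'$ has its tail in $W$;
3. $|F\cap\delta^{out}_D(w)|+b_w\le\beta(w)$ for $w\in W$, and $|F\cap\delta^{out}_D(v)|<\beta(v)+3$ for $v\notin W$.

Start with $F=\emptyset$, $E'=E$, $W=V$ and $b=\beta$. Invariants 2 and 3 are clear. The vector $x\equiv\frac1k$ lies in $P$: at least $k$ arcs enter each nonempty $S\subseteq V\setminus\{r\}$, so $x(\delta^{in}(S))\ge1$, and $x(\delta^{out}(w))=\delta^+(w)/k=b_w$.

**Step 2: the three moves.** This step describes one round and checks that it preserves the invariants. While $E'\ne\emptyset$, take an extreme point $x$ of $P$ and make one of the following moves: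

- (M1) if $x_e=0$ for some $e\in E'$, delete $e$ from $E'$;
- (M2) if $x_e=1$ for some $e\in E'$ with tail $w$, move $e$ from $E'$ to $F$ and decrease $b_w$ by $1$;
- (M3) if $|\delta^{out}(w)|<b_w+3$ for some $w\in W$, move all of $\delta^{out}(w)$ from $E'$ to $F$ and delete $w$ from $W$.

*Invariant 1.* The restriction of $x$ to the new $E'$ lies in the new $P$. In (M1) we only remove a zero summand from some sums. In (M2) and (M3), a set that is still in $\mathcal S_F$ after the move is not entered by any moved arc, so $x(\delta^{in}(S))$ is unchanged for it. In (M2), $x(\delta^{out}(w))$ and $b_w$ both drop by $1$. In (M3) the constraint of $w$ disappears. The degree constraints of the other vertices are not affected by (M2) and (M3).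

*Invariant 2.* Only (M3) shrinks $W$, and it removes from $E'$ all arcs with tail $w$.

*Invariant 3.* In (M2), $|F\cap\delta_D^{out}(w)|$ grows by $1$ and $b_w$ drops by $1$. In (M3), the new value of $|F\cap\delta_D^{out}(w)|$ is the old one plus $|\delta^{out}(w)|$, hence less than the old one plus $b_w+3$, hence less than $\beta(w)+3$. After $w$ has left $W$, no arc of $E'$ has tail $w$, so this number never changes again.

Every move decreases $|E'|+|W|$, so the procedure stops, provided a move is always available.

**Step 3: what we have when $E'=\emptyset$.** This step extracts the arborescence. For $E'=\emptyset$ every sum $x(\delta^{in}(S))$ is $0$, so a set $S\in\mathcal S_F$ would make $P$ empty. Thus invariant 1 gives $\mathcal S_F=\emptyset$. If some vertices were not reachable from $r$ in $F$, the set of all of them would be nonempty, would not contain $r$, and would be entered by no arc of $F$, so it would belong to $\mathcal S_F$. Hence every vertex is reachable from $r$ in $F$, and $F$ contains a spanning arborescence $T$ rooted at $r$. Since $P\ne\emptyset$, we have $b_w\ge0$ for $w\in W$, so invariant 3 gives $|F\cap\delta_D^{out}(w)|\le\beta(w)$ for these $w$. For $v\notin W$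 it gives $|F\cap\delta_D^{out}(v)|<\beta(v)+3$. So $\delta_T^+(v)<\beta(v)+3$ for all $v$.

For instance, in the complete digraph on $3$ vertices with $k=2$ we have $\beta=1$ and $|\delta^{out}(w)|=2<1+3$, so (M3) may be applied at each vertex in turn. The result is $F=E$, with all out-degrees $2<4$, and $T$ is then any spanning arborescence rooted at $r$.

Theorem B is therefore reduced to the following.

**Claim.** If $E'\ne\emptyset$ and $x$ is an extreme point of $P$, then one of (M1), (M2), (M3) applies.

## Why some vertex can always be released

Suppose that none of the moves applies. We compare a lower and an upper bound for $|E'|$.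

**Step 4: the lower bound.** This step says what the failure of the moves means. Since (M1) and (M2) fail, $0<x_e<1$ for all $e\in E'$. Since $E'\ne\emptyset$, invariant 2 gives $W\ne\emptyset$. Since (M3) fails, $|\delta^{out}(w)|\ge b_w+3\ge x(\delta^{out}(w))+3$ for all $w\in W$. Every arc of $E'$ has its tail in $W$, so summing over $W$ gives
$$|E'|\ \ge\ x(E')+3|W|. \tag{2}$$

The upper bound comes from counting tight constraints at $x$. There is at most one tight degree constraint per vertex of $W$, but there may be a huge number of tight sets $S$. The next three steps replace them by a small subfamily with the same span. Let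
$$\mathcal T=\{S\in\mathcal S_F:\ x(\delta^{in}(S))=1\},$$
and let $\chi(S)\in\mathbb R^{E'}$ be the incidence vector of $\delta^{in}(S)$.

**Definition (crossing, laminar).** Two sets *cross* if their intersection and both their differences are nonempty. A family of sets is *laminar* if no two of its members cross, that is, any two members are nested or disjoint. For example, $\{1\},\{1,2\},\{3\}$ form a laminar family, while $\{1,2\}$ and $\{2,3\}$ cross.

**Step 5: uncrossing two tight sets.** This step shows that two intersecting tight sets can be replaced by their intersection and union. Let $S,S'\in\mathcal S_F$ with $S\cap S'\ne\emptyset$. Then $S\cap S'$ and $S\cup S'$ are nonempty subsets of $V\setminus\{r\}$. An arc entering $S\cap S'$ has its head in both sets and its tail outside one of them, so it enters that one. An arc entering $S\cup S'$ has its tail outside both sets and its head in one of them, so it enters that one. Hence no arc of $F$ enters $S\cap S'$ or $S\cup S'$, and both belong to $\mathcal S_F$.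

Next, for every arc,
$$[\text{enters }S]+[\text{enters }S']=[\text{enters }S\cap S']+[\text{enters }S\cup S']+[\text{joins }S\setminus S'\text{ and }S'\setminus S], \tag{3}$$
where a bracket is $1$ if the condition holds and $0$ if not, and "joins" allows both directions. To see this, note that $[\text{enters }Y]=[\text{head in }Y]-[\text{both ends in }Y]$. The head terms cancel, because every vertex $b$ satisfies $[b\in S]+[b\in S']=[b\in S\cap S']+[b\in S\cup S']$. So we must show that
$$[\text{both in }S\cap S']+[\text{both in }S\cup S']-[\text{both in }S]-[\text{both in }S']=[\text{joins }S\setminus S'\text{ and }S'\setminus S].$$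
If the ends are not both in $S\cup S'$, everything is $0$. If both are in $S\cap S'$, the left side is $1+1-1-1=0$ and the right side is $0$. In the remaining case both ends are in $S\cup S'$ but not both in $S\cap S'$, so at most one of the two subtracted terms is $1$. If one of them is, the left side is $0$, and so is the right side. If neither is, then some end is outside $S$, hence in $S'\setminus S$, and some end is outside $S'$, hence in $S\setminus S'$; both sides are $1$.

Now let $S,S'\in\mathcal T$. Summing (3) with the weights $x_e$ over $E'$,
$$2=x(\delta^{in}(S\cap S'))+x(\delta^{in}(S\cup S'))+x(\text{arcs of }E'\text{ joining }S\setminus S'\text{ and }S'\setminus S)\ \ge\ 1+1+0 .$$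
So equality holds. Hence $S\cap S',S\cup S'\in\mathcal T$, and since all $x_e>0$, no arc of $E'$ joins $S\setminus S'$ and $S'\setminus S$. Then (3) gives
$$\chi(S)+\chi(S')=\chi(S\cap S')+\chi(S\cup S'). \tag{4}$$

**Step 6: a laminar family with the full span.** This step turns (4) into a laminar description of all tight sets. Let $\mathcal L_0$ be an inclusion-maximal laminar subfamily of $\mathcal T$. We show that $\mathrm{span}\,\chi(\mathcal L_0)=\mathrm{span}\,\chi(\mathcal T)$.

Suppose not. Among all $S\in\mathcal T$ with $\chi(S)\notin\mathrm{span}\,\chi(\mathcal L_0)$, choose one that crosses as few members of $\mathcal L_0$ as possible. Then $S\notin\mathcal L_0$, and by maximality $\mathcal L_0\cup\{S\}$ is not laminar, so $S$ crosses some $R\in\mathcal L_0$. By Step 5, $S\cap R$ and $S\cup R$ are in $\mathcal T$. We check that every $Q\in\mathcal L_0$ that crosses $S\cap R$ or $S\cup R$ also crosses $S$. As $\mathcal L_0$ is laminar, there are three cases.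

*$Q\subseteq R$.* Then $Q\subseteq S\cup R$, so $Q$ does not cross $S\cup R$. If $Q$ crosses $S\cap R$, then $Q\cap S\ne\emptyset$; also $Q\setminus S=Q\setminus(S\cap R)\ne\emptyset$, because $Q\subseteq R$; and $S\setminus Q\supseteq(S\cap R)\setminus Q\ne\emptyset$.

*$R\subseteq Q$.* Then $S\cap R\subseteq Q$, so $Q$ does not cross $S\cap R$. If $Q$ crosses $S\cup R$, then $S\setminus Q=(S\cup R)\setminus Q\ne\emptyset$; also $Q\setminus S\supseteq Q\setminus(S\cup R)\ne\emptyset$; and $Q\cap S\supseteq R\cap S\ne\emptyset$.

*$Q\cap R=\emptyset$.* Then $Q$ does not meet $S\cap R$, so it does not cross it. If $Q$ crosses $S\cup R$, then $Q\cap S=Q\cap(S\cup R)\ne\emptyset$; also $Q\setminus S\supseteq Q\setminus(S\cup R)\ne\emptyset$; and $S\setminus Q\supseteq S\cap R\ne\emptyset$.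

Moreover $R$ itself crosses $S$, but it crosses neither its subset $S\cap R$ nor its superset $S\cup R$. So $S\cap R$ and $S\cup R$ each cross fewer members of $\mathcal L_0$ than $S$ does. By the choice of $S$, both $\chi(S\cap R)$ and $\chi(S\cup R)$ lie in $\mathrm{span}\,\chi(\mathcal L_0)$. By (4), $\chi(S)=\chi(S\cap R)+\chi(S\cup R)-\chi(R)$ lies there too, a contradiction.

**Step 7: the upper bound.** This step uses that $x$ is an extreme point. Choose $\mathcal L\subseteq\mathcal L_0$ such that the vectors $\chi(S)$, $S\in\mathcal L$, are distinct and form a basis of $\mathrm{span}\,\chi(\mathcal T)$. At $x$ there are $|E'|$ linearly independent tight constraints. None of them is a bound $x_e\ge0$ or $x_e\le1$, because $0<x_e<1$. So they come from $\mathcal T$, contributing at most $\dim\mathrm{span}\,\chi(\mathcal T)=|\mathcal L|$, and from degree constraints, contributing at most $|W|$: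
$$|E'|\ \le\ |\mathcal L|+|W|. \tag{5}$$

To contradict (2) we need $|\mathcal L|<x(E')+2|W|$. The standard bound for a laminar family of nonempty sets, $|\mathcal L|\le2|V|-1$, is of no help: it counts all vertices, and $W$ may be much smaller than $V$. We have to count $\mathcal L$ in terms of $W$. Members that contain no vertex of $W$ must be paid for in another way, and they are: each tight set receives one unit of $x$-weight. This is why the term $x(E')$ in (2) is valuable.

**Step 8: nested members differ by a vertex of $W$.** This step is where the independence of the $\chi(S)$ is used. Let $R\subsetneq S$ both be in $\mathcal L$. Then some arc of $E'$ goes from $S\setminus R$ to $R$, and in particular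
$$W\cap(S\setminus R)\ne\emptyset, \tag{6}$$
because tails of arcs of $E'$ are in $W$. Indeed, if there were no such arc, every arc of $E'$ entering $R$ would have its tail outside $S$, so $\delta^{in}(R)\subseteq\delta^{in}(S)$. Both sets of arcs have $x$-weight $1$ and all weights are positive, so they would be equal. Then $\chi(R)=\chi(S)$, contradicting the independence.

**Step 9: counting below one member.** This step proves by induction the estimate that we shall sum in Step 10. For $S\in\mathcal L$ let $\mathcal L(S)=\{R\in\mathcal L:R\subseteq S\}$, let $\nu(S)=|W\cap S|$, and let $h(S)$ be the total $x$-weight of the arcs of $E'$ with head in $S$. Then $h(S)\ge x(\delta^{in}(S))=1$. Let $\varepsilon(S)=1$ if $\nu(S)\ge1$, and $\varepsilon(S)=0$ if $\nu(S)=0$. We show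
$$|\mathcal L(S)|\ \le\ h(S)+2\nu(S)-\varepsilon(S). \tag{7}$$
The extra saving $\varepsilon$ is what makes the induction work. We use induction on $|\mathcal L(S)|$.

If $\nu(S)=0$, then by (6) $S$ has no proper subset in $\mathcal L$. So $|\mathcal L(S)|=1\le h(S)$.

If $\nu(S)\ge1$ and $S$ is minimal in $\mathcal L$, then $|\mathcal L(S)|=1\le h(S)+2\nu(S)-1$.

Otherwise $\nu(S)\ge1$ and $S$ properly contains members of $\mathcal L$. Let $R_1,\dots,R_m$, $m\ge1$, be the maximal ones among these. They are pairwise disjoint by laminarity. Let $\omega=|W\cap(S\setminus\bigcup_iR_i)|$, and let $q$ be the number of indices $i$ with $\nu(R_i)\ge1$. Every member of $\mathcal L(S)$ other than $S$ lies in exactly one $R_i$. Also $\sum_ih(R_i)\le h(S)$, since heads in different $R_i$ are different vertices of $S$, and $\sum_i\nu(R_i)=\nu(S)-\omega$. By induction,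
$$|\mathcal L(S)|=1+\sum_i|\mathcal L(R_i)|\ \le\ 1+\sum_ih(R_i)+2\sum_i\nu(R_i)-q\ \le\ 1+h(S)+2\nu(S)-2\omega-q .$$
For (7) it suffices that $2\omega+q\ge2$. This is clear if $\omega\ge1$. If $\omega=0$, then all vertices of $W\cap S$ lie in the $R_i$, and $\nu(S)\ge1$ gives $q\ge1$. If $q$ were $1$, say with $\nu(R_1)\ge1$, then $W\cap S\subseteq R_1$, contradicting (6) for the pair $R_1\subsetneq S$. So $q\ge2$, and (7) is proved.

**Step 10: the contradiction.** This step sums (7) and compares the two bounds. The maximal members of $\mathcal L$ are pairwise disjoint, and each member of $\mathcal L$ lies in exactly one of them. Summing (7) over them gives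
$$|\mathcal L|\ \le\ x(E')+2\sum\nu(S)-\sum\varepsilon(S),\qquad \sum\nu(S)\le|W|,$$
where the sums run over the maximal members. Since $W\ne\emptyset$, there are two cases. Either some maximal member contains a vertex of $W$, and then $\sum\varepsilon(S)\ge1$; or none does, and then $\sum\nu(S)=0<|W|$. In both cases
$$|\mathcal L|\ <\ x(E')+2|W| .$$
(If $\mathcal L=\emptyset$, this just says $0<x(E')+2|W|$.) With (5) we get $|E'|\le|\mathcal L|+|W|<x(E')+3|W|$, which contradicts (2). This proves the Claim, and with Steps 1–3 it proves Theorem B. $\blacksquare$
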